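
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\newtheorem*{statementP}{Statement (P)}
\newtheorem*{statementB}{Statement (B)}
\newtheorem*{statementC}{Statement (C)}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Maximal cliques with integer-shift symmetry\\ in order invariant graphs on $\mathbb{Q}^k$}


\begin{abstract}
We prove in ZFC that every order invariant graph on $\mathbb{Q}^k$ has a maximal clique whose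
sections at $(i,\dots,j)$ and $(i+1,\dots,j+1)$ agree below $i$, simultaneously for all integers
$0\le i\le j$ with $j-i+1<k$. This is Proposition~4.6 of \cite{OII}; so that proposition is
not independent of ZFC, although the corresponding statement for the bounded sets
$(\mathbb{Q}\cap[0,n])^k$ is known to be unprovable in ZFC if ZFC is consistent. We obtain a
stronger theorem: the clique may be taken maximal on every $(-\infty,n)^k$, and membership in it
may be taken invariant under every order preserving change of integer coordinates $\ge m$ to
integers $\ge m$, as long as all other coordinates are $<m$ and stay fixed. With $(-\infty,n]^k$ in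
place of $(-\infty,n)^k$ the theorem implies the bounded statement, and so it is no longer provable
in ZFC if ZFC is consistent. If all integers $i$ are allowed in place of $i\ge0$, Proposition~4.6
becomes false.
\end{abstract}

\section{The question and the answer}\label{sec:question}

\subsection*{Order invariant graphs}

Let $\mathbb{Q}$ be the set of rationals and $\mathbb{Q}[0,n]=\mathbb{Q}\cap[0,n]$; intervals
such as $(-\infty,n)$ are intervals of rationals. Two tuples $x,y\in\mathbb{Q}^m$ are \emph{order
equivalent} if $x_a<x_b\leftrightarrow y_a<y_b$ for all $1\le a,b\le m$. Let $D$ be $\mathbb{Q}$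
or $\mathbb{Q}[0,n]$. A set $S\subseteq D^m$ is \emph{order invariant} if $x\in S\leftrightarrow
y\in S$ whenever $x,y\in D^m$ are order equivalent.

A \emph{graph} on $V$ is an irreflexive symmetric relation $E\subseteq V^2$. A \emph{clique} is a
set $S\subseteq V$ any two distinct elements of which are adjacent, and a \emph{maximal clique} is a clique not
properly contained in another clique. A graph on $D^k$ is \emph{order invariant} if
$E\subseteq D^{2k}$ is an order invariant set. Such a graph is a finite amount of data: for each
order type of a pair of $k$-tuples it says whether the pair is adjacent.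

It is trivial that a maximal clique exists: list the countably many points and accept each one
that is adjacent to everything accepted so far. The question is how much symmetry a maximal clique can
have. The graph cannot distinguish order equivalent configurations, so one asks for a maximal clique
that treats the integers alike. Full symmetry is too much to ask, and the following condition
compares two tuples of integers only through coordinates below both of them. For
$S\subseteq D^k$ and $x\in D^r$ with $1\le r<k$, the \emph{section} of $S$ at $x$ is
$S_x=\{y\in D^{k-r}:(x,y)\in S\}$. The sections at $x$ and $x'$ \emph{agree below} $p$ if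
$S_x\cap(-\infty,p)^{k-r}=S_{x'}\cap(-\infty,p)^{k-r}$. For integers $i\le j$ we write
$(i,\dots,j)$ for the tuple of consecutive integers from $i$ to $j$.

\begin{statementP}[Proposition 4.6 of \cite{OII}]
For all $k\ge1$, every order invariant graph on $\mathbb{Q}^k$ has a maximal clique $S$ such that
for all integers $0\le i\le j$ with $j-i+1<k$, the sections of $S$ at $(i,\dots,j)$ and
$(i+1,\dots,j+1)$ agree below $i$.
\end{statementP}

A single $S$ has to work for all $i,j$. For $k=1$ there is no condition. For $k=2$ the
condition says that for all integers $i\ge0$ and all rationals $y<i$ we have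
$(i,y)\in S\leftrightarrow(i+1,y)\in S$.

\begin{example}[The choice graph]\label{ex:choice}
On $\mathbb{Q}^2$ let $(p,b)$ and $(p',b')$ be distinct and non-adjacent iff $p=p'$, $b,b'<p$ and
$b\ne b'$. A maximal clique $S$ contains, for each $p$, exactly one point $(p,f(p))$ with
$f(p)<p$: at most one because $S$ is a clique, and at least one because otherwise $(p,p-1)$ could
be added. The points $(p,b)$ with $b\ge p$ are adjacent to all other points. So maximal cliques
correspond to functions $f$ with $f(p)<p$ for all $p$. If $S$ is as in (P) and $i\ge0$ is an
integer, then $(i,f(i))\in S$ and $f(i)<i$ give $(i+1,f(i))\in S$, that is, $f(i+1)=f(i)$. Hence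
$f(0)=f(1)=f(2)=\cdots$. Such an $f$ exists: let $f(p)=-1$ for $p\ge0$ and $f(p)=p-1$ for $p<0$.
\end{example}

\subsection*{The bounded statement}

Here is the bounded analogue of (P).

\begin{statementB}
For all $k\ge 1$ and $n\ge 0$, every order invariant graph on $\mathbb{Q}[0,n]^k$ has a maximal clique $S$ such that for every integer
$i$ with $0\le i<n$ and $n-i<k$, the sections of $S$ at $(i,\dots,n-1)$ and $(i+1,\dots,n)$ agree
below $i$.
\end{statementB}

The known facts about (B) involve large cardinals. A subset of a limit ordinal $\lambda$ is
\emph{stationary} if it meets every closed unbounded subset of $\lambda$. The ordinal $\lambda$ has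
the \emph{$k$-SRP} ($k$-stationary Ramsey property) if every partition of the $k$-element subsets
of $\lambda$ into two pieces has a stationary homogeneous set. Let SRP be ZFC together with, for
each $k\ge1$, the axiom that some $\lambda$ has the $k$-SRP, and let $\mathrm{SRP}^+$ be ZFC
together with the single axiom that for every $k$ some $\lambda$ has the $k$-SRP. The known result,
which we use only as a quoted fact in Theorem~\ref{thm:sharp}, is this: over the base theory
$\mathrm{WKL}_0$ of second order arithmetic, (B) is equivalent to the consistency of SRP. It is
provable in $\mathrm{SRP}^+$, but not in SRP if SRP is consistent, and not in ZFC if ZFC is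
consistent. It is neither provable nor refutable in ZFC if SRP is 1-consistent (that is, proves no
false $\Sigma^0_1$ sentence).

According to \cite{OII}, (P) can be proved with the same large cardinal hypotheses as the bounded
case, and it is not known whether (P) is independent of ZFC, that is, neither provable nor refutable
there. If $\mathrm{SRP}^+$ is consistent, then ZFC does not refute (P); so the question is whether
ZFC proves (P).

With infinitely many integers in place of $0,\dots,n$, (P) looks no weaker than (B), and one might
guess that it too is unprovable. What this guess overlooks is that in (P) a tuple left out of $S$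
may be excluded because of elements of $S$ that lie elsewhere in $\mathbb{Q}^k$. They may have
coordinates to the left of $0$: in Example~\ref{ex:choice}, for each integer $i\ge0$, every $(i,y)$
with $y<i$ and $y\neq f(0)$ is excluded by $(i,f(0))$, and $f(0)<0$ lies outside every
$\mathbb{Q}[0,n]$. They may also have coordinates to the right of the excluded tuple: a
point of $(-\infty,n]^k$ may be excluded by an element of $S$ with coordinates between $n$ and
$n+1$. Our proof uses both kinds of room. Theorem~\ref{thm:sharp}(i) below shows that, if ZFC is
consistent, the first kind alone is not enough for the stronger form of (P) that we prove.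

\subsection*{Results}

\begin{theorem}[ZFC]\label{thm:main}
Let $k\ge1$ and let $G$ be an order invariant graph on $\mathbb{Q}^k$. There is
$S\subseteq\mathbb{Q}^k$ such that:
\begin{enumerate}
\item[(a)] for every integer $n\ge0$, $S\cap(-\infty,n)^k$ is a maximal clique of $G$ restricted to
$(-\infty,n)^k$; in particular $S$ is a maximal clique of $G$;
\item[(b)] if $m\ge0$ is an integer and $x,x'\in\mathbb{Q}^k$ are order equivalent, and for each
coordinate $a$ either $x_a=x_a'<m$ or both $x_a,x_a'$ are integers $\ge m$, then
$x\in S\leftrightarrow x'\in S$.
\end{enumerate}
\end{theorem}

\begin{corollary}\label{cor:P}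
ZFC proves \textup{(P)}. Hence \textup{(P)} is not independent of ZFC.
\end{corollary}

\begin{proof}
Let $S$ be as in Theorem~\ref{thm:main}; it is a maximal clique by (a). Let $0\le i\le j$ with
$r=j-i+1<k$, and let $y\in\mathbb{Q}^{k-r}$ have all entries below $i$. Then $x=(i,\dots,j,y)$ and
$x'=(i+1,\dots,j+1,y)$ are order equivalent, and (b) with $m=i$ gives
$x\in S\leftrightarrow x'\in S$.
\end{proof}

The next theorem concerns two features of Theorem~\ref{thm:main}: that the rays in (a) are open,
and that the integers concerned have a first element. Consider the following variant.

\begin{statementC}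
For all $k\ge1$, every order invariant graph on $\mathbb{Q}^k$ has a clique $S$ such that
$S\cap(-\infty,n]^k$ is a maximal clique of the graph restricted to $(-\infty,n]^k$ for every
integer $n\ge0$, and the sections of $S$ at $(i,\dots,j)$ and $(i+1,\dots,j+1)$ agree below $i$
for all integers $0\le i\le j$ with $j-i+1<k$.
\end{statementC}

\begin{theorem}\label{thm:sharp}
\textup{(i)} \textup{(C)} implies \textup{(B)}. Hence \textup{(C)} is not provable in ZFC, assuming
ZFC is consistent; nor, therefore, is the stronger statement obtained from
Theorem~\ref{thm:main} by replacing $(-\infty,n)$ by $(-\infty,n]$ in \textup{(a)}.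

\textup{(ii)} \textup{(P)} becomes false, already for $k=2$, if $i$ is allowed to range over all
integers.
\end{theorem}

Sections \ref{sec:small}--\ref{sec:main} prove Theorem~\ref{thm:main}; Section~\ref{sec:sharp}
proves Theorem~\ref{thm:sharp}.

\section{Small cases: how to exclude infinitely many tuples at once}\label{sec:small}

This section explains the ideas by examples; the proof proper begins in Section~\ref{sec:types}.
Say that two points \emph{conflict} if they are distinct and non-adjacent. A clique is a set
without conflicts, and it is maximal iff each point outside it has a \emph{blocker}, an element of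
the clique that conflicts with it.

Condition (b) speaks about patterns. For instance, $(\langle1\rangle,y)$ with $y<m$ stands for all
points $(i,y)$ with $i\ge m$ an integer, and $(\langle1\rangle,\langle2\rangle)$ stands for all
$(i,j)$ with integers $m\le i<j$. All instances of a pattern have to be in $S$, or all have to be
out. Putting them in requires that they do not conflict with each other or with other elements of $S$. Leaving them out
has a price: \emph{each} of the infinitely many instances needs a blocker in $S$, and the blockers
are themselves subject to (b).

In the choice graph (Example~\ref{ex:choice}) this is easy. We put the pattern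
$(\langle1\rangle,-1)$ in; for every other $y<0$ the pattern $(\langle1\rangle,y)$ is out, and its
instance $(i,y)$ is blocked by $(i,-1)$. The blocker uses the same integer $i$.

The real problem is a pattern that conflicts with itself. Here are three graphs on $\mathbb{Q}^2$
that show it. Call a point $(x,y)$ with $x<y$ an \emph{interval}. Points that are not intervals are
adjacent to all other points. Distinct intervals $(x,y)$ and $(x',y')$ conflict iff, respectively,
\begin{enumerate}
\item[($\alpha$)] $x=x'$ (and so $y\ne y'$);
\item[($\beta$)] $x\ne x'$ and $\max(x,x')<\min(y,y')$ (they overlap, with different left ends);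
\item[($\gamma$)] $y<x'$ or $y'<x$ (they are disjoint).
\end{enumerate}
All three are order invariant. Consider the pattern $\tau=(\langle1\rangle,\langle2\rangle)$, that
is, the intervals $(i,j)$ with integers $0\le i<j$. In each graph two of them conflict: $(0,1)$ and
$(0,2)$ in ($\alpha$), $(0,2)$ and $(1,2)$ in ($\beta$), $(0,1)$ and $(2,3)$ in ($\gamma$). So they
must all be out, and every one needs a blocker.

\medskip\noindent\textbf{Graphs ($\beta$) and ($\gamma$).} Two intervals with the same left end never
conflict. So $L=\{(-1,y):y>-1\}$ is a clique, and any clique containing $L$ excludes all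
$(i,j)$: in ($\beta$), $(i,j)$ conflicts with $(-1,j)$, because $\max(-1,i)=i<j$; in ($\gamma$), it
conflicts with $(-1,-\frac12)$, because $-\frac12<i$. We have blocked $\tau$ by deciding, ahead of
time, to accept the pattern $(-1,\langle1\rangle)$, which results from $\tau$ by fixing one small
first entry, together with the points $(-1,y)$, $-1<y<0$.

It matters that this is done ahead of time. In ($\beta$) let $x_t=-2^{-t}$ for
$t\in\mathbb{Z}$ and let $F$ be the set of intervals $(x_t,y)$ with $x_t<y\le x_{t+1}$. No two of
them conflict. Every interval $(x,y)\notin F$ with $x<0$ conflicts with a member of $F$: if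
$x=x_t$, then $y>x_{t+1}$ and $(x_{t+1},x_{t+2})$ conflicts with it; if $x_t<x<x_{t+1}$, then
$(x_t,x_{t+1})$ does. So $F$ together with the non-intervals in $(-\infty,0)^2$ is a maximal clique
on $(-\infty,0)^2$. But no member of $F$ conflicts with $(0,1)$, and in a clique containing $F$ a
blocker of $(0,1)$ must have its left end strictly between $0$ and $1$. Being a maximal clique
below $0$ is therefore too little to keep as an inductive hypothesis, if we want the exclusion of
$\tau$ to be settled before $0$ is reached.

\medskip\noindent\textbf{Graph ($\alpha$).} Here $L$ is not a clique, and nothing can be done ahead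
of time: a blocker of $(i,j)$ must have left end $i$. But this is harmless, for another reason.
Once the first entry is fixed at $i$, what is left is a pattern $(i,\langle1\rangle)$ with one
label fewer, and it \emph{still} conflicts with itself. So it is out as well, and we may deal
with it later, between $i$ and $i+1$: the point $(i,i+\frac12)$ conflicts with all $(i,j)$, where
$j>i$ is an integer.

\medskip
The dividing line between the two cases is whether $\tau$ has two conflicting instances \emph{with
the same value of the lowest label} $\langle1\rangle$. This distinction is the heart of the proof: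
if there are none, block the pattern ahead of time; if there are, wait, because the exclusion
survives the substitution of an integer for $\langle1\rangle$.

The graph ($\gamma$) shows one more thing. The pattern $(-1,\langle1\rangle)$ conflicts with
$(\langle1\rangle,\langle2\rangle)$, but only through its instances $(-1,y)$ with $y<i$. To have
such a $y$ for every $i\ge0$, it is not enough that $(-1,n)\in S$ for all integers $n\ge0$: for
$i=0$ we need some $(-1,y)\in S$ with $-1<y<0$, too. Therefore, whenever a pattern has been
accepted, we shall also accept the patterns that result from it by substituting new rationals for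
its lowest labels.

The proof builds $\mathbb{Q}$ from left to right: first $(-\infty,0)$, then $0$, then $(0,1)$, then
$1$, and so on. Along with an initial part $M$ it builds the set $A$ of patterns over $M$ that are
in.

\section{Conflicts and types}\label{sec:types}

Fix $k\ge1$ and an order invariant graph on $\mathbb{Q}^k$ with edge relation $E$. Since we
construct the order along with the clique, we first transfer the graph to arbitrary linear orders.

\begin{definition}
Let $L$ be a linear order and $x,z\in L^k$. We say that $x$ and $z$ \emph{conflict}, and write
$x\perp z$, if $x\ne z$ and $\neg\bigl(e(x)\mathrel{E}e(z)\bigr)$, where $e$ is an order embedding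
of the finite set of entries of $x,z$ into $\mathbb{Q}$, applied coordinatewise.
\end{definition}

This does not depend on $e$: for two embeddings $e,e'$, the $2k$-tuples $(e(x),e(z))$ and
$(e'(x),e'(z))$ are order equivalent, and $E$ is order invariant. The relation $\perp$ is symmetric,
$x\perp x$ never holds, and on $\mathbb{Q}^k$ it is non-adjacency of distinct points. The hypothesis
of order invariance enters the proof of Theorem~\ref{thm:main} only through this definition and its
immediate consequence:
\begin{enumerate}
\item[(R)] If $h$ is a strictly increasing map between linear orders, defined on a set containing all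
entries of $u$ and $v$, then $u\perp v\leftrightarrow h(u)\perp h(v)$.
\end{enumerate}

We write $M+N$ for the ordered sum. A linear order $L$ \emph{end-extends} $M$ if $M$ is a suborder
of $L$ and every element of $L\setminus M$ is greater than every element of $M$. An element of $L$
is \emph{above} $M$ if it is greater than all elements of $M$. We use (R) mostly by moving entries
above $M$: if $h$ fixes $M$ pointwise and maps a finite set of elements above $M$ strictly
increasingly to elements above $M$, possibly in another end-extension of $M$, then $h$ preserves and
reflects conflict. We refer to this as \emph{moving}. It always keeps the relative order of all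
entries concerned.

\begin{definition}[Types]
A \emph{type over $M$} is a $k$-tuple $\tau=(\tau_1,\dots,\tau_k)$ in which each $\tau_a$ is an
element of $M$ or a formal label, the labels that occur being exactly
$\langle1\rangle,\dots,\langle r\rangle$ for some $r\ge0$. The number $r=\operatorname{rk}\tau$ is
its \emph{rank}. For $\bar b=(b_1<\dots<b_r)$ above $M$ in some end-extension of $M$, the
\emph{instance} $\tau(\bar b)$ results from $\tau$ by replacing each $\langle s\rangle$ by $b_s$.
\end{definition}

A label may occur several times. Types of rank $0$ are the elements of $M^k$. If $M$ is countable,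
there are countably many types over $M$. A type over $M$ is also a type over every end-extension of
$M$. All tuples substituted into types are understood to be strictly increasing and of the right
length.

\begin{definition}[Partial instances]
Let $M'$ end-extend $M$, let $\tau$ be a type over $M$ of rank $r$, and let $d_1<\dots<d_t$ be in
$M'\setminus M$, where $0\le t\le r$. The \emph{partial instance} $\tau[d_1,\dots,d_t]$ is the type
over $M'$ obtained from $\tau$ by replacing $\langle s\rangle$ by $d_s$ for $s\le t$ and by
$\langle s-t\rangle$ for $s>t$.
\end{definition}

So $\tau[\bar d]$ has rank $r-t$, and $\tau[\bar d](\bar b)=\tau(\bar d,\bar b)$. The case $t=0$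
gives $\tau$ itself.

\begin{definition}[Conflict of types]
For types $\tau,\sigma$ over $M$, we say that $\tau\perp\sigma$ \emph{over $M$} if there are
$\bar b,\bar b'$ above $M$, in some end-extension of $M$, with $\tau(\bar b)\perp\sigma(\bar b')$.
\end{definition}

The tuples $\bar b$ and $\bar b'$ may interleave and share entries. By moving, only their relative
order matters. For types of rank $0$ this is the original relation. A type of rank $0$ never
satisfies $\tau\perp\tau$; a type of rank $\ge1$ may, if two different instances conflict.

\begin{lemma}\label{lem:transfer}
Let $M'$ end-extend $M$, and let $\tau,\sigma$ be types over $M$.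
\begin{enumerate}
\item[(a)] $\tau\perp\sigma$ over $M$ iff $\tau\perp\sigma$ over $M'$.
\item[(b)] If some partial instances over $M'$ satisfy $\tau[\bar d]\perp\sigma[\bar d']$ over $M'$,
then $\tau\perp\sigma$ over $M$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Elements above $M'$ are above $M$. Conversely, given $\tau(\bar b)\perp\sigma(\bar b')$ with
$\bar b,\bar b'$ above $M$, move the entries of $\bar b,\bar b'$ to elements above $M'$.

(b) For suitable $\bar b,\bar b'$ above $M'$ we have
$\tau(\bar d,\bar b)\perp\sigma(\bar d',\bar b')$, and all entries of
$\bar d,\bar b,\bar d',\bar b'$ are above $M$.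
\end{proof}

A set $A$ of types over $M$ is \emph{consistent} if $\tau\perp\sigma$ over $M$ holds for no
$\tau,\sigma\in A$, where $\tau=\sigma$ is allowed. By Lemma~\ref{lem:transfer}(a) it does not matter
whether we regard $A$ as a set of types over $M$ or over an end-extension. By
Lemma~\ref{lem:transfer}(b),
\begin{equation}\label{eq:instances}
\begin{minipage}{0.82\textwidth}
if $A$ is consistent over $M$, then the set of all partial instances over $M'$ of members of $A$ is
consistent over $M'$, and it contains $A$.
\end{minipage}
\end{equation}

\section{Good sets, and adding one point}\label{sec:good}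

Suppose $M$ has been built, together with a consistent set $A$ of types over $M$. We now put a new
point $c$ on top of $M$; it will become an integer. Condition (b) of Theorem~\ref{thm:main} will
follow if no decision about types over $M$ is changed later, and if $c$ behaves as a generic element
above $M$, that is, if
\[
\tau\text{ is in}\iff\tau[c]\text{ is in}
\]
for all $\tau$ over $M$ of rank $\ge1$. The direction from left to right is no problem, by
\eqref{eq:instances}. For the other direction we have to make sure that if $\tau$ is out, then
$\tau[c]$ is forced out. The cases seen in Section~\ref{sec:small} suggest two sufficient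
reasons: either some accepted type blocks $\tau$ without needing any new entries below the one that
becomes $c$, or $\tau[c]$ conflicts with itself.

\begin{definition}\label{def:blocked}
Let $\tau$ be a type over $M$ of rank $r\ge1$.
\begin{enumerate}
\item[(a)] A type $\sigma$ over $M$ \emph{blocks $\tau$ directly} (over $M$) if there are
$\bar b,\bar b'$ above $M$ with $\tau(\bar b)\perp\sigma(\bar b')$ such that every entry of $\bar b'$
is $\ge b_1$. (If $\operatorname{rk}\sigma=0$, there are no entries $\bar b'$ and the last
condition is vacuous.)
\item[(b)] $\tau$ is \emph{forked} if there are $\bar b,\bar b'$ above $M$ with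
$\tau(\bar b)\perp\tau(\bar b')$ and $b_1=b_1'$.
\end{enumerate}
\end{definition}

By moving, whether $\tau$ is forked does not change when $M$ is replaced by an end-extension. A type
of rank $1$ is never forked, because $\tau(b_1)\perp\tau(b_1)$ is impossible. In
Section~\ref{sec:small}, the type $(\langle1\rangle,\langle2\rangle)$ is forked in graph ($\alpha$)
and not forked in graphs ($\beta$) and ($\gamma$). Let $q=-1\in M$ be the point used there. In
($\beta$), $(q,\langle1\rangle)$ blocks $(\langle1\rangle,\langle2\rangle)$ directly, by a conflict
between $(b_1,b_2)$ and $(q,b_2)$. In ($\gamma$), $(q,\langle1\rangle)$ conflicts with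
$(\langle1\rangle,\langle2\rangle)$ but does not block it directly, while $(q,d)$ with $q<d$ in $M$
does.

\begin{definition}\label{def:good}
A set $A$ of types over $M$ is \emph{good over $M$} if it is consistent and every type $\tau\notin A$
over $M$ satisfies:
\begin{enumerate}
\item[(G0)] if $\operatorname{rk}\tau=0$, then $\tau\perp\sigma$ for some $\sigma\in A$ of rank $0$;
\item[(G1)] if $\operatorname{rk}\tau\ge1$, then $\tau$ is blocked directly by some member of $A$, or
$\tau$ is forked.
\end{enumerate}
\end{definition}

By (G0), the members of rank $0$ of a good set form a maximal clique (for $\perp$) on $M^k$. The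
purpose of (G1) is the following lemma.

\begin{lemma}[Adding one point]\label{lem:onepoint}
Let $A$ be good over $M$, let $M_1=M+\{c\}$, and let
\[
I=A\cup\{\sigma[c]:\sigma\in A,\ \operatorname{rk}\sigma\ge1\}.
\]
Then $I$ is consistent over $M_1$. If $A'\supseteq I$ is a consistent set of types over an
end-extension $M'$ of $M_1$, then for every type $\tau$ over $M$:
\begin{enumerate}
\item[(B1)] $\tau\in A\leftrightarrow\tau\in A'$;
\item[(B2)] if $\operatorname{rk}\tau\ge1$, then $\tau\in A\leftrightarrow\tau[c]\in A'$.
\end{enumerate}
\end{lemma}

\begin{proof}
Since $M_1\setminus M=\{c\}$, $I$ is the set of all partial instances over $M_1$ of members of $A$,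
so it is consistent by \eqref{eq:instances}. The implications from left to right hold because
$I\subseteq A'$. For the converse let $\tau\notin A$. We show that $\tau$, and also $\tau[c]$ if
$\operatorname{rk}\tau\ge1$, conflicts over $M_1$ with itself or with a member of $I$. By
Lemma~\ref{lem:transfer}(a) the same conflict occurs over $M'$, so that neither type can belong to
the consistent set $A'\supseteq I$.

\emph{The type $\tau$.} If $\operatorname{rk}\tau=0$, it conflicts with a member of $A$ by (G0). If
$\operatorname{rk}\tau\ge1$, then by (G1) it conflicts with a member of $A$, or it is forked and so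
conflicts with itself. These conflicts occur over $M$, and hence over $M_1$ by
Lemma~\ref{lem:transfer}(a).

\emph{The type $\tau[c]$, if $\sigma\in A$ blocks $\tau$ directly.} Let
$\tau(\bar b)\perp\sigma(\bar b')$, where all entries of $\bar b'$ are $\ge b_1$. Then $b_1$ is the
least of all the entries of $\bar b,\bar b'$. Move $b_1$ to $c$, and all entries greater than $b_1$
to elements above $M_1$ in the same relative order. If $\operatorname{rk}\sigma\ge1$ and
$b_1'=b_1$, the moved conflict shows that $\tau[c]\perp\sigma[c]$. Otherwise $b_1$ is not an entry
of $\bar b'$, all entries of $\bar b'$ have been moved above $M_1$, and we get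
$\tau[c]\perp\sigma$. In each case the type that conflicts with $\tau[c]$ is in $I$.

\emph{The type $\tau[c]$, if $\tau$ is forked.} Let $\tau(\bar b)\perp\tau(\bar b')$ with
$b_1=b_1'$. All other entries are greater than $b_1$. Move $b_1$ to $c$ and the other entries to
elements above $M_1$. This gives $\tau[c]\perp\tau[c]$.
\end{proof}

\section{Completing a consistent set to a good one}\label{sec:completion}

To iterate Lemma~\ref{lem:onepoint} we must find a good set that contains $I$. This requires new
points above $M_1$. For example, if $\tau$ has rank $1$ and $\sigma$ blocks $\tau$ directly, then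
the resulting blocker of the point $\tau(c)$ may have coordinates greater than $c$, and (G0) demands
an actual blocker, of rank $0$.

\begin{lemma}[Completion]\label{lem:completion}
Let $M$ be a countable linear order, possibly empty, and let $A_0$ be a consistent set of types over
$M$. There are $N\cong\mathbb{Q}$ and a good set $A\supseteq A_0$ over $M+N$.
\end{lemma}

The idea is this. Extend $A_0$ to a maximal consistent set $B$. A type $\tau$ that
is left out conflicts with some $\sigma\in B$ or with itself.
\begin{itemize}
\item If $\tau\perp\sigma$, the conflict may involve entries of $\sigma$ below $b_1$, so that it is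
not direct. We then substitute new points for these lowest labels of $\sigma$. This is the move from
$(q,\langle1\rangle)$ to $(q,d)$ in graph ($\gamma$).
\item If $\tau$ conflicts only with itself and is forked, then (G1) holds for $\tau$.
\item If $\tau$ conflicts only with itself and is not forked, we add a partial instance $\tau[q]$
with a new point $q$. This corresponds to the set $L$ in graphs ($\beta$) and ($\gamma$). The type
$\tau[q]$ does not conflict with itself, precisely because $\tau$ is not forked.
\end{itemize}
Many types may require a $\tau[q]$, and these might conflict with each other. We treat them one by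
one with larger and larger $q$, and skip those that are already in conflict with an earlier choice.
If $\tau[q]$ conflicted with an earlier choice, so would $\tau$ itself, because $q$ lies above all
points used in that choice; then $\tau$ would have been skipped. All of this creates new types over
a larger order, and so we repeat it $\omega$ times.

\begin{proof}
Let $M_0=M$, $M_{s+1}=M_s+Q_s$ with $Q_s\cong\mathbb{Q}$, and $M^*=\bigcup_sM_s=M+N$, where
$N=Q_0+Q_1+\cdots$. By Cantor's theorem (a nonempty countable dense linear order without endpoints is
isomorphic to $\mathbb{Q}$) we have $N\cong\mathbb{Q}$. We construct consistent sets $A_s$ over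
$M_s$, starting from the given $A_0$. Suppose $A_s$ has been constructed.

\emph{Step 1.} Let $B_s\supseteq A_s$ be a maximal consistent set of types over $M_s$. It exists: go
through an enumeration of the types over $M_s$ and add to $A_s$ each type that keeps the set
consistent. By maximality, every type $\tau\notin B_s$ over $M_s$ satisfies $\tau\perp\tau$, or
$\tau\perp\sigma$ for some $\sigma\in B_s$.

\emph{Step 2.} Let $I_s$ be the set of all partial instances over $M_{s+1}$ of members of $B_s$. By
\eqref{eq:instances} it is consistent and contains $B_s$. Let $F_s$ be the set of types $\tau$ over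
$M_s$ such that $\tau\perp\tau$, $\tau$ is not forked, and $\tau$ conflicts with no member of $B_s$.
These have rank $\ge1$. Enumerate $F_s$ as $\tau^1,\tau^2,\dots$, a finite or infinite list. Let
$K_0=\emptyset$. If $\tau^m$ conflicts over $M_{s+1}$ with a member of $K_{m-1}$, let $K_m=K_{m-1}$.
Otherwise choose $q\in Q_s$ larger than all elements of $Q_s$ chosen before, and let
$K_m=K_{m-1}\cup\{\tau^m[q]\}$. Finally let $A_{s+1}=I_s\cup\bigcup_mK_m$.

\medskip
\emph{$A_{s+1}$ is consistent.} Suppose $\tau^m[q]$ has been added. Since $I_s$ is consistent and
conflict is symmetric, it is enough to exclude three kinds of conflict over $M_{s+1}$.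
\begin{enumerate}
\item[(i)] \emph{With itself.} If $\tau^m[q]\perp\tau^m[q]$, then
$\tau^m(q,\bar b)\perp\tau^m(q,\bar b')$ for some $\bar b,\bar b'$ above $M_{s+1}$, and so $\tau^m$
is forked, a contradiction.
\item[(ii)] \emph{With a member of $I_s$.} If $\tau^m[q]$ conflicts with a partial instance of
$\sigma\in B_s$, then $\tau^m\perp\sigma$ by Lemma~\ref{lem:transfer}(b), contrary to
$\tau^m\in F_s$.
\item[(iii)] \emph{With an earlier choice.} Suppose $\tau^m[q]\perp\tau^l[q']$, where
$\tau^l[q']\in K_{m-1}$. Then $q'<q$, and $\tau^m(q,\bar b)\perp\tau^l(q',\bar b')$ for some
$\bar b,\bar b'$ above $M_{s+1}$. Replace $q$ by a new element $\tilde q$ above $M_{s+1}$ and below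
all entries of $\bar b,\bar b'$. As $q$ and $\tilde q$ are both greater than $q'$ and all of $M_s$,
and smaller than all entries of $\bar b,\bar b'$, this replacement is strictly increasing on
$M_s\cup\{q',q\}$ together with the entries of $\bar b,\bar b'$. By (R),
$\tau^m(\tilde q,\bar b)\perp\tau^l(q',\bar b')=\tau^l[q'](\bar b')$. Thus
$\tau^m\perp\tau^l[q']$ over $M_{s+1}$, and $\tau^m[q]$ would not have been added, a contradiction.
\end{enumerate}

\emph{Claim. Every $\tau\in F_s$ conflicts over $M_{s+1}$ with a member of $A_{s+1}$.} Let
$\tau=\tau^m$. If $\tau$ conflicts with a member of $K_{m-1}$, we are done. Otherwise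
$\tau[q]\in A_{s+1}$ for some $q\in Q_s$. As $\tau\perp\tau$, there are $\bar b,\bar b'$ above $M_s$ with
$\tau(\bar b)\perp\tau(\bar b')$. Since $\tau$ is not forked, $b_1\ne b_1'$, and by symmetry we may
assume $b_1<b_1'$. Then $b_1$ is smaller than all other entries of $\bar b$ and $\bar b'$. Move $b_1$
to $q$ and the other entries to elements above $M_{s+1}$. This gives $\tau[q]\perp\tau$ over
$M_{s+1}$, which proves the Claim.

\medskip
\emph{The union is good.} Let $A=\bigcup_sA_s$. Since $A_s\subseteq B_s\subseteq I_s\subseteq
A_{s+1}$, also $A=\bigcup_sB_s$, an increasing union. If two members of $A$, possibly equal,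
conflicted over $M^*$, both would lie in some $A_s$ and conflict over $M_s$ by
Lemma~\ref{lem:transfer}(a); so $A$ is consistent. Let $\tau\notin A$ be a type over $M^*$. It has
finitely many entries, so it is a type over some $M_s$.

\emph{Case 1: $\tau\perp\sigma$ over $M_{s'}$ for some $s'\ge s$ and $\sigma\in B_{s'}$.} Let
$\tau(\bar b)\perp\sigma(\bar b')$ with $\bar b,\bar b'$ above $M_{s'}$.

If $\operatorname{rk}\tau=0$, move the entries of $\bar b'$ to elements $\bar d'$ of $Q_{s'}$. Then
$\tau\perp\sigma[\bar d']$, and $\sigma[\bar d']$ is a member of $I_{s'}\subseteq A$ of rank $0$.
This is (G0).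

If $\operatorname{rk}\tau\ge1$, let $b_1',\dots,b_t'$ be the entries of $\bar b'$ that are less than
$b_1$, where possibly $t=0$. They lie below all other entries of $\bar b$ and $\bar b'$, since those
are $\ge b_1$. So we can move $b_1',\dots,b_t'$ to elements $d_1,\dots,d_t$ of $Q_{s'}$, and all
the other entries to elements above $M^*$ in the same relative order. The result is a conflict
over $M^*$ between $\tau$ and $\sigma[d_1,\dots,d_t]\in I_{s'}\subseteq A$ in which all entries substituted
into $\sigma[d_1,\dots,d_t]$ are at least the first entry substituted into $\tau$. So
$\sigma[d_1,\dots,d_t]$ blocks $\tau$ directly over $M^*$, and (G1) holds.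

\emph{Case 2: otherwise.} Then $\tau$ conflicts with no member of $B_s$. As $\tau\notin B_s$,
Step~1 gives $\tau\perp\tau$, and in particular $\operatorname{rk}\tau\ge1$. If $\tau$ were not
forked, it would belong to $F_s$. By the Claim it would conflict over $M_{s+1}$ with a member of
$A_{s+1}\subseteq B_{s+1}$, and we would be in Case~1. So $\tau$ is forked, and (G1) holds.
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:main}

\subsection*{Construction}

Lemma~\ref{lem:completion} with $M=\emptyset$ and $A_0=\emptyset$ gives $M_0\cong\mathbb{Q}$ and a
good set $A^0$ over $M_0$. Given a countable $M_i$ and a good set $A^i$ over $M_i$, add a point $c_i$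
on top of $M_i$ and form the set $I$ of Lemma~\ref{lem:onepoint}. It is consistent over
$M_i+\{c_i\}$, so Lemma~\ref{lem:completion} gives
\[
M_{i+1}=M_i+\{c_i\}+N_i,\qquad N_i\cong\mathbb{Q},
\]
and a good set $A^{i+1}\supseteq I$ over $M_{i+1}$. By Lemma~\ref{lem:onepoint}, (B1) and (B2) hold
with $M=M_i$, $A=A^i$, $c=c_i$ and $A'=A^{i+1}$.

Let $D=\bigcup_iM_i$. Then $\{d\in D:d<c_0\}=M_0\cong\mathbb{Q}$, the interval of $D$ between $c_i$ and
$c_{i+1}$ is $N_i\cong\mathbb{Q}$, and every element of $D$ lies in some $M_i$, hence below
$c_i$. Piecing together isomorphisms of $M_0$ with $(-\infty,0)$ and of $N_i$ with $(i,i+1)$, we get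
an isomorphism $D\cong\mathbb{Q}$ with $c_i\mapsto i$. It maps $M_i$ onto $(-\infty,i)$, and by (R) it
preserves $\perp$. We identify $D$ with $\mathbb{Q}$ in this way, so that
\[
c_i=i,\qquad M_i=(-\infty,i),
\]
and conflict is non-adjacency of distinct points of $\mathbb{Q}^k$. Let
\[
S=\bigcup_i\bigl(A^i\cap M_i^k\bigr).
\]
By (B1) for types of rank $0$, $A^i\cap M_i^k=A^{i+1}\cap M_i^k$, and so
\begin{equation}\label{eq:S}
S\cap M_i^k=A^i\cap M_i^k\qquad\text{for every }i\ge0.
\end{equation}

\subsection*{Part (a)}

By \eqref{eq:S}, $S\cap(-\infty,n)^k=A^n\cap M_n^k$ contains no conflicting pair, because $A^n$ is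
consistent. By (G0), each point of $(-\infty,n)^k\setminus S$ conflicts with a member of this set. So
$S\cap(-\infty,n)^k$ is a maximal clique of $G$ restricted to $(-\infty,n)^k$. As an increasing union
of cliques, $S$ is a clique. If $x\in\mathbb{Q}^k\setminus S$, choose an integer $n\ge0$ above all
entries of $x$; then $x$ conflicts with an element of $S\cap(-\infty,n)^k$. So $S$ is a maximal
clique of $G$.

\subsection*{Part (b)}

\emph{Claim. If $\tau$ is a type over $M_m$ of rank $r$, and $m\le n_1<\dots<n_r$ are integers, then}
\[
\tau(n_1,\dots,n_r)\in S\iff\tau\in A^m.
\]
We use induction on $r$, for all $m\ge0$ simultaneously. For $r=0$ this is \eqref{eq:S}. Let $r\ge1$.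
Applying (B1) $n_1-m$ times, we get $\tau\in A^m\leftrightarrow\tau\in A^{n_1}$. By (B2) with
$c=c_{n_1}=n_1$, we get $\tau\in A^{n_1}\leftrightarrow\tau[n_1]\in A^{n_1+1}$. Now $\tau[n_1]$ is a
type over $M_{n_1+1}$ of rank $r-1$, and the remaining integers $n_2<\dots<n_r$, if any, are
$\ge n_1+1$. By the induction hypothesis, $\tau[n_1]\in A^{n_1+1}$ iff
$\tau[n_1](n_2,\dots,n_r)=\tau(n_1,\dots,n_r)$ is in $S$. This proves the Claim.

Let $m,x,x'$ be as in (b). Form $\tau$ from $x$ by replacing each coordinate $\ge m$ by a label,
numbering the distinct values in increasing order. As $x$ and $x'$ are order equivalent and have the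
same coordinates below $m$, in the same positions, $x'$ gives the same $\tau$. So
$x=\tau(\bar n)$ and $x'=\tau(\bar n')$, where $\tau$ is a type over $M_m$ and $\bar n,\bar n'$ are
strictly increasing tuples of integers $\ge m$. By the Claim,
$x\in S\leftrightarrow\tau\in A^m\leftrightarrow x'\in S$. \qed

\begin{remark}
In graph ($\alpha$) of Section~\ref{sec:small} the construction finds the blocker of $(i,j)$ as
described there. The type $(\langle1\rangle,\langle2\rangle)$ conflicts with itself and so is not
in $A^i$; by (B2) the rank $1$ type $(i,\langle1\rangle)$ is not in $A^{i+1}$. As types of rank $1$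
are not forked, (G1) provides a direct blocker in $A^{i+1}$. It has to be an interval with left end
$i$, and it is not $(i,\langle1\rangle)$; so it is $(i,d)$ for some $d\in N_i=(i,i+1)$.
\end{remark}

\section{Sharpness: proof of Theorem~\ref{thm:sharp}}\label{sec:sharp}

\subsection*{Closed rays}

In the construction, the good set over $(-\infty,n+1)$ provides blockers for points of
$(-\infty,n]^k$, but these blockers may have coordinates in $(n,n+1)$. Statement (C) asks for
blockers in $(-\infty,n]^k$. To derive (B) from (C), we still have to prevent the use of blockers
with negative coordinates, which (C) allows. For this we add a coordinate $\ell$ that acts as a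
lower bound: points with different $\ell$ are adjacent, and within one value of $\ell$ only points
$\ge\ell$ count.

\begin{proof}[Proof of Theorem~\ref{thm:sharp}\textup{(i)}]
We argue in ZFC. Assume (C), and let an order invariant graph on $\mathbb{Q}[0,n]^k$ be given. If
$n=0$, the set $\mathbb{Q}[0,0]^k$ is a single point and there is no $i$ with $0\le i<n$; so the
conclusion of (B) holds. Let $n\ge1$. Then $\mathbb{Q}[0,n]$ is infinite, so every order type of a
$2k$-tuple is realized in it. Hence the given graph defines a conflict relation $\perp$ on $L^k$ for every linear
order $L$, as in Section~\ref{sec:types} with $\mathbb{Q}[0,n]$ in place of $\mathbb{Q}$. In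
particular it is defined on $\mathbb{Q}^k$, and on $\mathbb{Q}[0,n]^k$ it is non-adjacency of
distinct points.

Define a graph on $\mathbb{Q}^{k+1}$ by letting distinct points $(x,\ell)$ and $(x',\ell')$, with
$x,x'\in\mathbb{Q}^k$, be non-adjacent iff
\[
\ell=\ell',\qquad\ell\le\text{all entries of }x\text{ and }x',\qquad x\perp x'.
\]
This graph is order invariant. Let $S\subseteq\mathbb{Q}^{k+1}$ be as in (C), in dimension $k+1$, and
let
\[
T=\{x\in\mathbb{Q}[0,n]^k:(x,0)\in S\}.
\]

\emph{$T$ is a clique.} Let $x,x'\in T$ be distinct. Then $(x,0)$ and $(x',0)$ are adjacent, and all
entries of $x,x'$ are $\ge0$. So $x\perp x'$ fails, that is, $x$ and $x'$ are adjacent in the given graph.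

\emph{$T$ is maximal.} Let $x\in\mathbb{Q}[0,n]^k\setminus T$. Then
$(x,0)\in(-\infty,n]^{k+1}\setminus S$. Since $S\cap(-\infty,n]^{k+1}$ is maximal in
$(-\infty,n]^{k+1}$, it has an element that is distinct from $(x,0)$ and not adjacent to it. By
definition of the graph this element is $(x',0)$, where all entries of $x'$ are $\ge0$ and
$x\perp x'$. As its entries are also $\le n$, $x'\in T$, and $x'$ conflicts with $x$.

\emph{Sections.} Let $0\le i<n$ with $r=n-i<k$, and let $y\in\mathbb{Q}[0,n]^{k-r}$ have all entries
below $i$. If $i=0$, there is no such $y$. If $i\ge1$, all entries of $(y,0)$ are below $i$, and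
the section condition of (C) with $j=n-1$ applies in dimension $k+1$, as $j-i+1=r<k+1$. Hence
\begin{align*}
(i,\dots,n-1,y)\in T&\iff(i,\dots,n-1,y,0)\in S\\
&\iff(i+1,\dots,n,y,0)\in S\iff(i+1,\dots,n,y)\in T.
\end{align*}

So $T$ is as required in (B). Since (B) is not provable in ZFC, assuming ZFC is consistent (see Section~\ref{sec:question}), neither is
(C). By the argument for Corollary~\ref{cor:P}, condition (b) of Theorem~\ref{thm:main} implies the section condition of (C), so
the variant of Theorem~\ref{thm:main} with closed rays implies (C) and is not provable either.
\end{proof}

\subsection*{Negative integers}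

In the proof of Theorem~\ref{thm:main} the order is built from left to right, beginning with a part
$M_0$ below the first integer under consideration. If the symmetry is required for all integers,
there is no such beginning, and the choice graph gives a counterexample.

\begin{proof}[Proof of Theorem~\ref{thm:sharp}\textup{(ii)}]
Let $S$ be a maximal clique of the choice graph on $\mathbb{Q}^2$, and let $f$ be the corresponding
function, with $f(p)<p$ for all $p$ (Example~\ref{ex:choice}). Suppose the sections of $S$ at $(i)$
and $(i+1)$ agree below $i$ for all $i\in\mathbb{Z}$. As in the example, $f(i+1)=f(i)$ for all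
$i\in\mathbb{Z}$. Hence $f(0)=f(-m)<-m$ for all integers $m\ge0$, which is impossible.
\end{proof}

\begin{thebibliography}{1}
\bibitem{OII}
\emph{Order Invariant Relations And Incompleteness},
\url{https://u.osu.edu/friedman.8/files/2014/01/OrdInvInc080614a-1c0bcwl.pdf}
\end{thebibliography}

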